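# Noetherian symmetric powers of the Witt algebra

## 1. The algebras $W$ and $W_+$ acting on themselves

Write $\partial=\frac{d}{dx}$. The Witt algebra is $W=\mathbb C[x,x^{-1}]\partial$, the Lie algebra of derivations of $\mathbb C[x,x^{-1}]$, with bracket $[f\partial,g\partial]=(fg'-gf')\partial$. The elements $e_n=x^{n+1}\partial$, $n\in\mathbb Z$, form a basis, and
$$[e_n,e_m]=(m-n)e_{n+m}.$$
The subspace $W_+=\operatorname{span}(e_n:n\ge1)=x^2\mathbb C[x]\partial$ is a Lie subalgebra. A representation of a Lie algebra is called noetherian if it satisfies the ascending chain condition on subrepresentations: every chain $M_1\subseteq M_2\subseteq\cdots$ is eventually constant. Our subject is the chain condition for the symmetric powers of $W$ and $W_+$. The first symmetric power is easy.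

**Proposition 1.** $W_+$ is a noetherian representation of $W_+$, and $W$ is a noetherian representation of $W$ (both under the adjoint action).

**Proof.** Let $M\ne0$ be a submodule of $W_+$. Take $0\ne v\in M$ with leading term $v_de_d$, that is, $d$ is the largest index that occurs. The leading term of $[e_n,v]$ is $(d-n)v_de_{n+d}$ whenever $n\ne d$. So every integer $>d$ except possibly $2d$ is the leading degree of an element of $M$. The codimension of $M$ is the number of positive integers that are not leading degrees of elements of $M$, so it is finite. In an ascending chain with a nonzero member the codimensions are eventually finite and weakly decreasing, so the chain stabilizes.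

Now let $M\neq 0$ be a submodule of $W$. Since $[e_0,e_m]=me_m$, the element $e_0$ acts with distinct eigenvalues on the basis, so $M$ contains some $e_m$. From $[e_n,e_m]=(m-n)e_{n+m}$ with $n\ne m$ we get $e_k\in M$ for all $k\ne2m$. Choose $b\notin\{m,2m\}$; then $[e_{2m-b},e_b]=2(b-m)e_{2m}$ shows $e_{2m}\in M$. So $M=W$. $\square$

What changes for higher symmetric powers?

## 2. Leading terms and the diagonal in degree two

The symmetric algebra $S(W)=\mathbb C[\dots,e_{-1},e_0,e_1,\dots]$ is a polynomial ring with the Poisson bracket determined by $\{e_n,e_m\}=(m-n)e_{n+m}$, and $S(W_+)=\mathbb C[e_1,e_2,\dots]$ is a Poisson subalgebra. Let $S^n$ denote the span of the monomials of degree $n$. The rule $e_i\cdot m=\{e_i,m\}$ makes $S^n(W)$ a representation of $W$ and $S^n(W_+)$ a representation of $W_+$. For example, in degree two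
$$e_n\cdot e_ie_j=(i-n)e_{n+i}e_j+(j-n)e_ie_{n+j}.$$

The Symmetric power conjecture, from "Enveloping Algebras Of Infinite-Dimensional Lie Algebras" (https://www.maths.ed.ac.uk/~ssierra/wittAMS.pdf), says that $S^n(W_+)$ and $S^n(W)$ are noetherian for all $n\in\mathbb N$. The case $S^2(W_+)$ was known (Petukhov–S., 2017). These notes prove the conjecture.

**Theorem 2.** For every $n$, $S^n(W_+)$ is a noetherian $W_+$-module and $S^n(W)$ is a noetherian $W$-module.

Let us see what happens to the proof of Proposition 1 when $n=2$. Order the monomials $e_ie_j$, $i\ge j$, by $i$ first and then by $j$. Suppose $v\in S^2(W_+)$ has leading monomial $e_ie_j$, and let $n\ne i$. A lower monomial $e_{i'}e_{j'}$ of $v$ contributes $e_{i'+n}e_{j'}$, which is below $e_{i+n}e_j$. It also contributes $e_{i'}e_{j'+n}$, whose largest index is $<i+n$: equality would force $j'=i$, hence $i'=j'=i$, so $e_{i'}e_{j'}=e_i^2$ would not be a lower monomial. The leading monomial itself contributes $(i-n)e_{i+n}e_j$ and a term $(j-n)e_ie_{j+n}$, which is smaller if $j<i$ and equal to the first if $j=i$. So the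 leading monomial of $e_n\cdot v$ is $e_{i+n}e_j$. This raises the larger index and never the smaller one. The sets of monomials closed under raising the larger index do not satisfy the ascending chain condition: $\{e_ie_j: i\ge j,\ j\le k\}$ grows forever with $k$. Leading terms alone cannot finish the argument.

A second feature of Proposition 1 also disappears: nonzero submodules no longer have finite codimension. Consider the linear map
$$S^2(W_+)\to\mathbb C[x],\qquad e_ie_j\mapsto x^{i+j+2}.$$
The image of $e_n\cdot e_ie_j$ is $(i+j-2n)x^{n+i+j+2}$, and this equals $\big(x^{n+1}\partial-2(n+1)x^n\big)x^{i+j+2}$. So the kernel is a submodule. It contains $e_1e_3-e_2^2\ne0$, and its codimension is infinite because the image contains $x^4,x^5,\dots$.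

If we think of $e_ie_j$ as the symmetrization of $x_1^{i+1}x_2^{j+1}$, the map above is restriction to the diagonal $x_1=x_2$, and $e_1e_3-e_2^2$ is $\frac12(x_1-x_2)^2x_1^2x_2^2$. The quotient is a module of functions of one variable, on which $f\partial$ acts by $f\partial-2f'$; the coefficient $-1$ in the adjoint action $f\partial - f'$ has become $-2$. This suggests working with functions of several variables, with arbitrary coefficients, by induction on the number of variables.

## 3. Functions of $n$ variables with parameters $\lambda\in\mathbb C^n$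

**Definition (setting).** Let $R=\mathbb C[x][s^{-1}]$ with $0\ne s\in\mathbb C[x]$, let $0\ne h\in R$, and put $\mathfrak f=h^2R$, $\mathfrak g=\mathfrak f\partial\subseteq R\partial$. Since $fg'-gf'\in h^2R$ for $f,g\in h^2R$, $\mathfrak g$ is a Lie algebra. Let $A=A_n=R^{\otimes n}=\mathbb C[x_1,\dots,x_n][\prod s(x_i)^{-1}]$, $A_0=\mathbb C$, and $\partial_i=\partial/\partial x_i$. For $\lambda\in\mathbb C^n$ let $F_\lambda=A_n$ with $f\partial$ acting by
$$L_f=L_f^\lambda=\sum_iL_f^{(i)},\qquad L_f^{(i)}=f(x_i)\partial_i+\lambda_if'(x_i).$$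

This is a representation of $\mathfrak g$ (indeed of $R\partial$), because in one variable
$$[f\partial+\lambda f',g\partial+\lambda g']=(fg'-gf')\partial+\lambda(fg''-gf'')=(fg'-gf')\partial+\lambda(fg'-gf')',$$
and operators in different variables commute.

For $n=1$, $F_0$ is the module $R$ of functions. In $F_1$ the action is $v\mapsto(fv)'$. The module $F_{-1}$ is $R\partial$ with the adjoint action, since $f\partial$ sends $g\partial$ to $(fg'-f'g)\partial$. The module $F_{(\lambda_1,\dots,\lambda_n)}$ is $F_{\lambda_1}\otimes\cdots\otimes F_{\lambda_n}$.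

**Theorem 3.** $F_\lambda$ is a noetherian $\mathfrak g$-module for all $n\ge0$ and all $\lambda\in\mathbb C^n$.

**Proof that Theorem 3 implies Theorem 2.** In characteristic $0$ the symmetrization map $v_1\cdots v_n\mapsto\frac1{n!}\sum_\sigma v_{\sigma(1)}\otimes\cdots\otimes v_{\sigma(n)}$ embeds $S^n(V)$ in $V^{\otimes n}$. It is equivariant, because the Lie algebra acts by the Leibniz rule on both sides. For $R=\mathbb C[x,x^{-1}]$ and $h=1$ we have $\mathfrak g=W$ and $S^n(W)\subseteq W^{\otimes n}=F_{(-1,\dots,-1)}$. For $R=\mathbb C[x]$ and $h=x$ we have $\mathfrak g=W_+$ and $S^n(W_+)\subseteq W_+^{\otimes n}\subseteq(R\partial)^{\otimes n}=F_{(-1,\dots,-1)}$. Submodules of noetherian modules are noetherian. $\square$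

From now on "noetherian" refers to $\mathfrak g$-modules unless another ring is named. We use the following standard facts.

If $U\subseteq V$ is a submodule and $M\subseteq M'$ are submodules of $V$ with $M\cap U=M'\cap U$ and with equal images in $V/U$, then
$$M=M'.\tag{1}$$
Indeed, for $m'\in M'$ choose $m\in M$ with the same image; then $m'-m\in M'\cap U=M\cap U$, so $m'\in M$. Hence noetherian modules are closed under extensions; they are clearly closed under submodules and quotients. Consequently, if $\alpha:U\to V$ and $\beta:V\to Z$ are homomorphisms with noetherian kernels and cokernels, so is $\beta\alpha$: the module $\ker\beta\alpha$ is an extension of a submodule of $\ker\beta$ by $\ker\alpha$, and the sequence $\operatorname{coker}\alpha\to\operatorname{coker}\beta\alpha\to\operatorname{coker}\beta\to0$ is exact.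

## 4. One variable: a product of two Lie algebra elements that is a multiplication

Here is a second proof of the chain condition for $n=1$, valid for $\lambda\notin\{0,1\}$. It has a chance to survive in several variables.

Let $E(y,z)=\sum_jf_j(y)g_j(z)$ with $f_j,g_j\in R$. Multiplying out $(f\partial+\lambda f')(g\partial+\lambda g')=fg\,\partial^2+fg'\partial+\lambda fg'\partial+\lambda fg''+\lambda f'g\partial+\lambda^2f'g'$ gives
$$\sum_j(f_j\partial+\lambda f_j')(g_j\partial+\lambda g_j')=E\,\partial^2+\big((1+\lambda)E_z+\lambda E_y\big)\partial+\lambda E_{zz}+\lambda^2E_{yz},\tag{2}$$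
with coefficients evaluated at $y=z=x$. If $E=(y-z)^2E_1$, then on the diagonal $E=E_y=E_z=0$, $E_{zz}=2E_1$, $E_{yz}=-2E_1$, so
$$\text{the operator (2) is multiplication by }2\lambda(1-\lambda)E_1(x,x).\tag{3}$$

For instance, let $\lambda=-1$ and $E=(y-z)^2y^2z^2=y^4z^2-2y^3z^3+y^2z^4$. The element is $e_3e_1-2e_2e_2+e_1e_3\in U(W_+)$, and its action on $e_m$ has coefficient
$$(m-1)(m-2)-2(m-2)m+(m-3)(m+2)=-4,$$
so $e_m\mapsto-4e_{m+4}$: multiplication by $-4x^4$, as (3) predicts.

**Proof of Theorem 3 for $n=1$, $\lambda\notin\{0,1\}$.** For $b\in R$ take $E_1=h(y)^2h(z)^2b(y)$. Then $E\in\mathfrak f\otimes\mathfrak f$, so multiplication by $h^4b$ lies in the image of $U(\mathfrak g)$. Let $M_1\subseteq M_2\subseteq\cdots$ be submodules. The ideals $RM_i$ of the noetherian ring $R$ stabilize, say $RM_i=K$ for $i\ge i_0$. Then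
$$h^4K=h^4RM_i\subseteq M_i\subseteq K\qquad(i\ge i_0).$$
Either $K=0$, or $K=gR$ with $g\neq0$ and $K/h^4K\cong R/h^4R$. The latter is finite-dimensional: up to a unit of $R$, $h$ is a polynomial prime to $s$, and then $R/h^4R=\mathbb C[x]/(h^4)$. So $(M_i)$ stabilizes. $\square$

What changes for $n$ variables? Three things.

First, $L_f$ is now a sum $\sum_iL^{(i)}_f$. In a product of two such sums the factor $(y-z)^2$ tames only the terms where both factors act in the same variable. For $n=2$ and the $E$ of the example, the operator is $-4(x_1^4+x_2^4)$ plus cross terms whose $\partial_1\partial_2$-coefficient is $E(x_1,x_2)+E(x_2,x_1)=2(x_1-x_2)^2x_1^2x_2^2\neq0$. The cure is to use more factors and to choose a function that vanishes to high order whenever two of its arguments that should stay apart come together; then all unwanted terms vanish (Section 7).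

Second, when all $\lambda_i$ are equal, every $L_f$ commutes with permutations of the variables, so only multiplications by symmetric functions can arise. Then $K$ is only a module over a ring $B$ of invariants, and it need not contain any $\Delta^NA$ even if $K\ne0$: think of $K=A^{S_2}$ in $A$, with $B=A^{S_2}$. We will show that, up to a power of a fixed function $\Delta$, such a $K$ is the image of an idempotent of a group algebra (Section 8). The quotients that appear are infinite-dimensional, and the induction on $n$ takes care of them (Section 5).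

Third, the constant $2\lambda(1-\lambda)$ vanishes at $\lambda=0,1$. This is a real obstruction at $\lambda=0$: the constants $\mathbb C\cdot1$ form a submodule of $F_0$, and multiplication by a nonconstant function does not preserve it, so no such multiplication comes from $U(\mathfrak g)$. We cannot avoid these parameters, even if we care only about $\lambda=(-1,\dots,-1)$: Section 5 shows that $(x_1-x_2)^aF_{(-1,-1)}/(x_1-x_2)^{a+1}F_{(-1,-1)}\cong F_{a-2}$, which is $F_0$ for $a=2$ and $F_1$ for $a=3$. The cure is to use $\partial_i$ itself in those variables (Section 6).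

**Frame of the proof.** We prove Theorem 3 by induction on $n$, for fixed $R$ and $h$. For $n=0$, $\dim F_\lambda=1$. Fix $n\ge1$ and assume the theorem for $n-1$ variables and all parameters. Write $X_f=\sum_if(x_i)\partial_i$, so that
$$L_f(ab)=X_f(a)b+aL_f(b)\qquad(a,b\in A).\tag{4}$$
The group $S_n$ acts on $A$ by $\sigma(x_i)=x_{\sigma(i)}$. Since $\sigma\partial_i\sigma^{-1}=\partial_{\sigma(i)}$, every $\sigma$ commutes with all $X_f$. Also $\sigma L_f^\lambda\sigma^{-1}=X_f+\sum_i\lambda_if'(x_{\sigma(i)})$, so $\sigma$ commutes with $L_f^\lambda$ if $\lambda_{\sigma(i)}=\lambda_i$ for all $i$. Put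
$$\Delta=\prod_ih(x_i)\prod_{i<j}(x_i-x_j).$$
Even powers of $\Delta$ are $S_n$-invariant.

## 5. The filtration by order of vanishing along $\Delta=0$

**Proposition 4.** For every $N\ge0$, $\Delta^NF_\lambda$ is a submodule of $F_\lambda$, and $F_\lambda/\Delta^NF_\lambda$ is noetherian.

**Step 1: factor $\Delta^N$ into primes.** The purpose is to reduce to one prime at a time. Up to a unit of $A$, $\Delta^N=\ell_1\cdots\ell_M$, where each $\ell_k$ is either $x_i-x_j$ or $x_i-\alpha$ with $\alpha$ a root of $h$ and $s(\alpha)\ne0$. In each case $A/\ell A\cong A_{n-1}$, by setting $x_j=x_i$ or $x_i=\alpha$; this is a domain, so $\ell$ is prime.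

**Step 2: these primes generate submodules.** For $f\in\mathfrak f$ we have $X_f\ell\in\ell A$. Indeed $X_f(x_i-x_j)=f(x_i)-f(x_j)$ vanishes for $x_j=x_i$, so it is divisible by $x_i-x_j$. And $X_f(x_i-\alpha)=f(x_i)$ is divisible by $(x_i-\alpha)^2$, since $f\in h^2R$. By the Leibniz rule $X_f(g)\in gA$ for every product $g$ of such $\ell$'s, and by (4) $gF_\lambda$ is a submodule. With $g_k=\ell_1\cdots\ell_k$ we get a finite filtration by the submodules $g_kF_\lambda$ from $F_\lambda$ down to $\Delta^NF_\lambda$. It suffices to show that each $g_{k-1}F_\lambda/g_kF_\lambda$ is noetherian.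

**Step 3: embed each layer in a pure power layer.** Let $\ell=\ell_k$ and $g_{k-1}=\ell^au$ with $\ell\nmid u$. The inclusion $g_{k-1}A\subseteq\ell^aA$ induces a homomorphism
$$g_{k-1}F_\lambda/g_kF_\lambda\to\ell^aF_\lambda/\ell^{a+1}F_\lambda.$$
It is injective: if $\ell^auv\in\ell^{a+1}A$, then $uv\in\ell A$, so $v\in\ell A$ since $\ell$ is prime, and $\ell^auv\in g_kA$.

**Step 4: identify the pure power layer.** The aim is to recognize a module in $n-1$ variables. Identify $\ell^aF_\lambda/\ell^{a+1}F_\lambda$ with $A/\ell A=A_{n-1}$ by $\ell^av\mapsto\bar v$. By (4),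
$$L_f(\ell^av)=\ell^a\Big(L_fv+a\tfrac{X_f\ell}{\ell}v\Big).$$
If $\ell=x_i-x_j$, the chain rule gives $(\partial_iv+\partial_jv)|_{x_j=x_i}=\partial_i\bar v$, and $\frac{f(x_i)-f(x_j)}{x_i-x_j}$ restricts to $f'(x_i)$. So the layer is $F_{\lambda'}$ in $n-1$ variables, where $\lambda_i,\lambda_j$ are replaced by the single entry $\lambda_i+\lambda_j+a$. If $\ell=x_i-\alpha$, then $f(x_i)$, $f'(x_i)$ and $X_f\ell/\ell=f(x_i)/(x_i-\alpha)$ all restrict to $0$, because $f$ has a double zero at $\alpha$. So the layer is $F_{\lambda'}$ with $\lambda_i$ omitted. Both are noetherian by induction. $\square$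

## 6. The parameters $0$ and $1$: the map $P=\partial_1\cdots\partial_p$

**Proposition 5.** If $\lambda_i=0$, then $\partial_i:F_\lambda\to F_{\lambda+\varepsilon_i}$ is a homomorphism with noetherian kernel and cokernel.

**Proof.** It is a homomorphism because $\partial_i\,f(x_i)\partial_i=(f(x_i)\partial_i+f'(x_i))\partial_i$ and $\partial_i$ commutes with $L_f^{(j)}$ for $j\ne i$. Let $\lambda'$ be $\lambda$ with $\lambda_i$ omitted. The kernel consists of the functions that do not involve $x_i$; on them $L_f^{(i)}=f(x_i)\partial_i$ is $0$, so the kernel is $F_{\lambda'}$, noetherian by induction.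

For the cokernel, use partial fractions in $x_i$: an element of $A$ is a $\partial_i$-derivative if and only if its residues in $x_i$ at the finitely many zeros of $s$ all vanish. Each such residue is a map $F_{\lambda+\varepsilon_i}\to F_{\lambda'}$. It is a homomorphism: the $i$-th parameter of the source is $1$, so $L^{(i)}_fv=f(x_i)\partial_iv+f'(x_i)v=\partial_i(f(x_i)v)$ has zero residue, and taking the residue in $x_i$ commutes with $L_f^{(j)}$ for $j\ne i$. So $\operatorname{coker}\partial_i$ embeds in a finite direct sum of copies of $F_{\lambda'}$, which is noetherian by induction. $\square$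

**Reduction to parameters different from $1$.** If $\lambda_i=0$ and $F_\lambda$ is noetherian, then $F_{\lambda+\varepsilon_i}$ is an extension of $\operatorname{coker}\partial_i$ by a quotient of $F_\lambda$, so it is noetherian. Given any $\lambda$, replace all entries $1$ by $0$; once the theorem is known for the new parameter, restore the entries $1$ one at a time. So we may assume that no entry is $1$. After reordering the variables,
$$\lambda_1=\dots=\lambda_p=0,\qquad\lambda_i\notin\{0,1\}\ (i>p),\qquad q:=n-p.$$
Let
$$P=\partial_1\cdots\partial_p:F_\lambda\to F_\mu,\qquad\mu=\lambda+\varepsilon_1+\dots+\varepsilon_p,$$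
with $P=\mathrm{id}$ if $p=0$. It is a composition of maps as in Proposition 5, so $P$ is a homomorphism and $\ker P$, $\operatorname{coker}P$ are noetherian.

**Notation for the symmetries.** Let $H=S_p\times S_q\subseteq S_n$ (permutations preserving $\{1,\dots,p\}$), $B=A^H$, and
$$G=\{\sigma\in H:\lambda_{\sigma(i)}=\lambda_i\text{ for all }i\}.$$
Since $\lambda$ is constantly $0$ and $\mu$ constantly $1$ on $\{1,\dots,p\}$, and $\lambda_i=\mu_i$ for $i>p$, $G$ is also the stabilizer of $\mu$ in $H$. Thus $G$ commutes with $L_f^\lambda$ and $L_f^\mu$; $H$ commutes with $P$; and $X_f(B)\subseteq B$, since $X_f$ commutes with $H$. By Noether's finiteness theorem for invariants of finite groups, $B$ is a noetherian ring and $A$ is a finitely generated $B$-module.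

For example, if $\lambda=(-1,\dots,-1)$, then $P=\mathrm{id}$ and $G=H=S_n$. If $n=2$ and $\lambda=(0,-1)$, then $P=\partial_1$, $\mu=(1,-1)$, and $H=G$ is trivial.

## 7. Operators $\Theta bP$ in the image of $U(\mathfrak g)$

**Proposition 6.** There is $0\ne\Theta\in B$ such that $\Delta^{N_1}/\Theta\in B$ for some even $N_1$, and such that for every $b\in B$ the operator $v\mapsto\Theta\,b\,P(v)$ on the vector space $A=F_\lambda$ lies in the image of $U(\mathfrak g)$. Hence for every submodule $M\subseteq F_\lambda$
$$\Theta B\,P(M)\subseteq M.\tag{5}$$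

**Step 1: encode products of Lie algebra elements by functions.** This generalizes the passage from $E(y,z)$ to (2). Take $r=p+2q$ variables in $n$ blocks: block $k\le p$ is $\{t_k\}$ and block $k>p$ is $\{t_k,t_k'\}$. Let $T$ be the set of these variables, ordered $t_1,\dots,t_p,t_{p+1},t_{p+1}',t_{p+2},t_{p+2}',\dots$. For $\Phi\in R^{\otimes T}$ (functions of the $t$'s) and a map $\varphi:T\to\{1,\dots,n\}$ let $\operatorname{Op}_\varphi(\Phi)$ be the operator, linear in $\Phi$, with
$$\operatorname{Op}_\varphi\Big(\prod_{a\in T}f_a(a)\Big)=\prod_{a\in T}L_{f_a}^{(\varphi(a))}\quad\text{(ordered product)},\qquad\operatorname{Op}(\Phi)=\sum_\varphi\operatorname{Op}_\varphi(\Phi).$$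
This is well defined, because the right side is multilinear in $(f_a)$. On a pure tensor, $\operatorname{Op}$ gives $\prod_a\big(\sum_iL_{f_a}^{(i)}\big)=\prod_aL_{f_a}$. So $\operatorname{Op}(\Phi)$ is in the image of $U(\mathfrak g)$ whenever $\Phi\in\mathfrak f^{\otimes T}=\prod_ah(a)^2\,R^{\otimes T}$.

**Step 2: vanishing kills unwanted terms.** We claim:
$$\text{if }(a-c)^{r+1}\mid\Phi\text{ and }\varphi(a)=\varphi(c)\text{ for some }a\ne c\text{ in }T,\text{ then }\operatorname{Op}_\varphi(\Phi)=0.\tag{6}$$
A product of $k$ factors $L^{(i_1)}_{f_1}\cdots L^{(i_k)}_{f_k}$ is a linear combination of operators $\prod_jf_j^{(\kappa_j)}(x_{i_j})\,\partial^\delta$ with $\sum_j\kappa_j+|\delta|=k$, and the coefficients of the combination depend only on the $i_j$ and $\lambda$. This follows by induction on $k$. Multiply on the left by $f_0(x_i)\partial_i+\lambda_if_0'(x_i)$. The second term raises the derivative order of $f_0$ by one. In the first term $\partial_i$ either falls on one coefficient function, raising one $\kappa_j$ by one, or passes to the right and raises $|\delta|$ by one.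 In each case the total goes up by one.

By linearity, the coefficients of $\operatorname{Op}_\varphi(\Phi)$ are linear combinations of partial derivatives of $\Phi$ of total order $\le r$, evaluated at $a=x_{\varphi(a)}$ for all $a\in T$. If $(a-c)^{r+1}\mid\Phi$, all these derivatives are divisible by $a-c$, and they vanish after evaluation when $\varphi(a)=\varphi(c)$. This proves (6).

**Step 3: choose $\Phi$.** We want different blocks to be forced into different variables, and double blocks to produce multiplications as in (3). Fix an even $m\ge r+1$ and, for $b\in B$, let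
$$\Phi=\prod_{k>p}(t_k-t_k')^2\,\Phi_1,\qquad\Phi_1=\prod_{\{a,c\}\text{ in different blocks}}(a-c)^m\prod_{a\in T}h(a)^2\cdot b(t_1,\dots,t_n).$$
Since $m$ is even, the order within a pair does not matter. Clearly $\Phi\in\mathfrak f^{\otimes T}$. By (6), $\operatorname{Op}_\varphi(\Phi)\ne0$ forces the images under $\varphi$ of the $n$ blocks to be pairwise disjoint nonempty subsets of $\{1,\dots,n\}$. Hence each image is a single point, and $\varphi$ is given by a permutation $\sigma\in S_n$: all of block $k$ goes to $\sigma(k)$.

**Step 4: compute the surviving terms.** Fix such a $\varphi$. Factors from different blocks act in different variables and commute. Expand $\Phi_1$ as a sum of pure tensors $\prod_ag_a(a)$. For each of them, $\operatorname{Op}_\varphi\big(\prod_{k>p}(t_k-t_k')^2\prod_ag_a(a)\big)$ is the product over $k$ of block operators.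

For $k>p$ and $i=\sigma(k)$, apply (3) in the variable $x_i$ with parameter $\lambda_i$ and $E=(y-z)^2g_{t_k}(y)g_{t_k'}(z)$: the block operator is multiplication by $2\lambda_i(1-\lambda_i)g_{t_k}(x_i)g_{t_k'}(x_i)$. If $\sigma(k)\le p$, then $\lambda_i=0$ and this is $0$.

For $k\le p$ the block operator is $L^{(\sigma(k))}_{g_{t_k}}$. If $\sigma(k)\le p$, it equals $g_{t_k}(x_{\sigma(k)})\partial_{\sigma(k)}$, since the parameter is $0$.

So only permutations $\sigma$ that preserve $\{p+1,\dots,n\}$ survive, that is, $\sigma\in H$. For these, $\sigma(k)\le p$ for all $k\le p$. Each derivative $\partial_{\sigma(k)}$, $k\le p$, commutes with the coefficients of all other blocks, so we can move the derivatives to the right; their product is $P$. Summing over the pure tensors,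
$$\operatorname{Op}_\varphi(\Phi)=\prod_{i>p}2\lambda_i(1-\lambda_i)\cdot\Phi_1\big|_{t_k=t_k'=x_{\sigma(k)}}\cdot P.$$

**Step 5: sum over $H$.** Let $w_i=1$ for $i\le p$, $w_i=2$ for $i>p$ (the sizes of the blocks) and
$$\Theta=\prod_ih(x_i)^{2w_i}\prod_{i<j}(x_i-x_j)^{mw_iw_j}.$$
There are $w_kw_l$ pairs $\{a,c\}$ between the blocks $k$ and $l$, so $\Phi_1|_{t_k=t_k'=x_{\sigma(k)}}=\sigma(\Theta b)$. Since $m$ is even and the elements of $H$ preserve $w$, $\Theta$ is $H$-invariant, so $\sigma(\Theta b)=\Theta b$. Therefore
$$\operatorname{Op}(\Phi)=|H|\prod_{i>p}2\lambda_i(1-\lambda_i)\;\Theta\,b\,P.$$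
The constant is nonzero because $\lambda_i\notin\{0,1\}$ for $i>p$. So $\Theta bP$ lies in the image of $U(\mathfrak g)$, and (5) follows. Finally $2w_i\le4\le4m$ and $mw_iw_j\le4m$, so $\Delta^{4m}/\Theta\in A$; it is $H$-invariant, and we take $N_1=4m$. $\square$

For $n=1$ and $\lambda\notin\{0,1\}$ we get $\Theta=h^4$ and $P=\mathrm{id}$, the operators of Section 4. For $n=1$ and $\lambda=0$ we get $\Theta bP=h^2b\,\partial$, which is just $L_{h^2b}$.

## 8. $B$-submodules of $A$ stable under all $L_f^\mu$

In Section 4, $K$ was an ideal of $R$, and $h^4K$ had finite codimension in it. We now need to know what a $B$-submodule $K$ of $A$ can look like. For $n=2$ and $\mu=(-1,-1)$ the symmetric functions and the antisymmetric functions are two such submodules; they are $eA$ for $e=\frac12(1\pm\sigma)$, $\sigma$ the transposition. The lemma says that up to powers of $\Delta$ every $K$ has this form.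

**Lemma 7.** Let $K\subseteq A$ be a $B$-submodule stable under all $L_f=L_f^\mu$, $f\in\mathfrak f$. Then there are an idempotent $e\in\mathbb C[G]$ and an even $N$ with
$$\Delta^NeA\subseteq K\subseteq eA.$$

Let $\mathcal L=\operatorname{Frac}A=\mathbb C(x_1,\dots,x_n)$ and $Q=\operatorname{Frac}B=\mathcal L^H$. The derivations $\partial_i$, $X_f$, the operators $L_f$ and the action of $H$ extend to $\mathcal L$, with the same commutation relations. Let $K_Q=QK$. It is stable under $L_f$, since $L_f(qk)=X_f(q)k+qL_f(k)$ and $X_f(Q)\subseteq Q$.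

**Step 1: $K_Q$ is an $\mathcal L^G$-subspace stable under all $X_f$.** The purpose is to enlarge the field of scalars from $\mathcal L^H$ to $\mathcal L^G$ and to get rid of the terms $\mu_if'(x_i)$. For $f(t)=\sum_jq_jf_j(t)\in Q\otimes\mathfrak f$, the operator
$$\sum_jq_jL_{f_j}=\sum_i\big(f(x_i)\partial_i+\mu_if'(x_i)\big)\qquad\Big(f'=\frac{df}{dt}\Big)$$
preserves $K_Q$. We choose $f$ so that the derivatives disappear: put $f(t)=h(t)^2\pi(t)t^k$ with $\pi(t)=\prod_i(t-x_i)\in B[t]$. Then $f(x_i)=0$ and $f'(x_i)=h(x_i)^2\pi'(x_i)x_i^k$, so multiplication by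
$$s_k=\sum_i\mu_iy_ix_i^k,\qquad y_i=h(x_i)^2\pi'(x_i)\ne0,$$
preserves $K_Q$ for $k=0,\dots,n-1$. For $\sigma\in H$ we have $\sigma(y_i)=y_{\sigma(i)}$, so $\sigma(s_k)=\sum_i\mu_{\sigma^{-1}(i)}y_ix_i^k$. Thus $\sigma$ fixes all $s_k$ if and only if $\sum_i(\mu_{\sigma^{-1}(i)}-\mu_i)y_ix_i^k=0$ for $0\le k<n$. By the Vandermonde determinant this holds if and only if $\mu_{\sigma^{-1}(i)}=\mu_i$ for all $i$, that is, $\sigma\in G$. The extension $\mathcal L/Q$ is Galois with group $H$, and the $s_k$ are algebraic over $Q$, so by Galois theory
$$Q[s_0,\dots,s_{n-1}]=Q(s_0,\dots,s_{n-1})=\mathcal L^G.$$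
Hence $K_Q$ is an $\mathcal L^G$-subspace. Since $\sum_i\mu_if'(x_i)\in\mathcal L^G$ for $f\in\mathfrak f$, the operator $X_f=L_f-\sum_i\mu_if'(x_i)$ also preserves $K_Q$.

As an illustration, let $n=2$, $h=1$, $H=S_2$ and $\mu_1\ne\mu_2$. Then $G$ is trivial and $s_0=\mu_1(x_1-x_2)+\mu_2(x_2-x_1)=(\mu_1-\mu_2)(x_1-x_2)$, so $K_Q$ is stable under multiplication by $x_1-x_2$, which generates $\mathcal L$ over $\mathcal L^{S_2}$.

**Step 2: descend $K_Q$ to constant coefficients.** We turn $K_Q$ into a subspace $V$ stable under all $\partial_i$, which must then be defined over $\mathbb C$. Let $\iota:\mathcal L\to\mathcal L^{|G|}$, $\iota(a)=(\sigma(a))_{\sigma\in G}$; it is $\mathcal L^G$-linear. If $(a_j)$ is a basis of $\mathcal L$ over $\mathcal L^G$, the square matrix $(\sigma(a_j))$ is invertible: a relation $\sum_\sigma c_\sigma\sigma(a_j)=0$ for all $j$, with $c_\sigma\in\mathcal L$, gives $\sum_\sigma c_\sigma\sigma=0$ on $\mathcal L$, and then all $c_\sigma=0$ by Dedekind's theorem on independence of automorphisms. Since any $\mathcal L^G$-independent family extends to a basis, $\iota$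 sends $\mathcal L^G$-independent elements to $\mathcal L$-independent vectors, and
$$\dim_{\mathcal L}\mathcal L\,\iota(E)=\dim_{\mathcal L^G}E\quad\text{for every }\mathcal L^G\text{-subspace }E\subseteq\mathcal L.\tag{7}$$

Let $V=\mathcal L\,\iota(K_Q)$. Since $X_f$ commutes with $G$, $X_f\iota(a)=\iota(X_fa)$ for the coordinatewise action, so by the Leibniz rule $V$ is stable under $X_f$ acting coordinatewise. For $f=h^2x^k$, $0\le k<n$, the matrix $(h(x_i)^2x_i^k)$ is invertible over $\mathcal L$, so each $\partial_i$ is an $\mathcal L$-linear combination of these $X_f$, and $V$ is stable under all $\partial_i$ acting coordinatewise. Let $v_1,\dots,v_d$ be the reduced row echelon basis of $V$. The pivot entries of the $v_j$ are $0$ or $1$, so $\partial_iv_j\in V$ has zeros in all pivot positions, and a vector of $V$ with this property is $0$. Hence $\partial_iv_j=0$ for all $i,j$, and all entries of the $v_j$ lie in $\mathbb C$. Put $V_0=V\cap\mathbb C^{|G|}$. A vector of $V_0$ is a combination of the $v_j$ whose coefficients are its pivot entries, which are constants; so $V_0=\operatorname{span}_{\mathbb C}(v_1,\dots,v_d)$,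 $V$ is the $\mathcal L$-span of $V_0$, and $\dim_{\mathbb C}V_0=d=\dim_{\mathcal L}V$.

**Step 3: $K_Q=e\mathcal L$ for an idempotent $e\in\mathbb C[G]$.** We read the equations of $V_0$ as elements of the group algebra. Put
$$\mathfrak c=\Big\{c=\sum_\sigma c_\sigma\sigma\in\mathbb C[G]:\ \sum_\sigma c_\sigma v_\sigma=0\ \text{ for all }v\in V_0\Big\}.$$
Since $V_0$ and $\iota(K_Q)$ have the same $\mathcal L$-span, $\mathfrak c=\{c\in\mathbb C[G]:cK_Q=0\}$. This is a left ideal of the semisimple algebra $\mathbb C[G]$ (Maschke), so $\mathfrak c=\mathbb C[G]e'$ with $e'$ idempotent. Let $e=1-e'$. Then $K_Q\subseteq\ker e'=e\mathcal L$, and $e\mathcal L$ is an $\mathcal L^G$-subspace. Since $\mathfrak c\,e\mathcal L=\mathbb C[G]e'e\mathcal L=0$, $\mathcal L\,\iota(e\mathcal L)$ lies in the $\mathcal L$-subspace of $\mathcal L^{|G|}$ defined by the equations in $\mathfrak c$. These equations have constant coefficients, so that subspace has dimension $|G|-\dim_{\mathbb C}\mathfrak c=\dim_{\mathbb C}V_0$. With (7),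
$$\dim_{\mathcal L^G}e\mathcal L=\dim_{\mathcal L}\mathcal L\,\iota(e\mathcal L)\le\dim_{\mathbb C}V_0=\dim_{\mathcal L}V=\dim_{\mathcal L^G}K_Q,$$
and $K_Q=e\mathcal L$.

**Step 4: an ideal of denominators stable under all $X_f$.** We return from fractions to $A$. If $k\in K$, then $k\in e\mathcal L$, so $k=ek\in eA$; thus $K\subseteq eA$. Let
$$\mathfrak a=\{b\in B:b\,eA\subseteq K\},$$
an ideal of $B$. The map $e$ is $B$-linear and $A$ is finitely generated over $B$, so $eA$ is finitely generated over $B$. Since $eA\subseteq e\mathcal L=QK$, every generator becomes an element of $K$ after multiplication by some nonzero element of $B$; the product of these denominators lies in $\mathfrak a$, so $\mathfrak a\ne0$. (If $K=0$, then $e=0$ and $\mathfrak a=B$.) For $b\in\mathfrak a$ and $a\in eA$ we have $L_f(a)\in eA$, because $L_f=L_f^\mu$ commutes with $e$. Hence, by (4),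
$$X_f(b)a=L_f(ba)-bL_f(a)\in K.$$
So $X_f(b)\in\mathfrak a$: the ideal $\mathfrak a$, and by the Leibniz rule also $A\mathfrak a$, is stable under all $X_f$.

**Step 5: the ideal contains a power of $\Delta$.** A nonzero ideal stable under all partial derivatives has no zeros. The matrix $(h(x_i)^2x_i^k)_{i,\,0\le k<n}$ has determinant $\prod_ih(x_i)^2\prod_{i<j}(x_j-x_i)$, which is invertible in $A[\Delta^{-1}]$. So the nonzero ideal $I=A[\Delta^{-1}]\mathfrak a$, being stable under all $X_f$, is stable under all $\partial_i$. Suppose all elements of $I$ vanished at some point of $\operatorname{Specm}A[\Delta^{-1}]$, which is an open subset of $\mathbb C^n$. Then all iterated partial derivatives of elements of $I$ would vanish there too, so their Taylor series at this point would be $0$. But $A[\Delta^{-1}]$ is a domain of regular functions on an open subset of $\mathbb C^n$ and embeds in the ring of formal power series at the point, so $I$ would be $0$, a contradiction. By the Nullstellensatz $I=A[\Delta^{-1}]$. Hence $\Delta^N\in A\mathfrak a$ for some $N$, which we may take even. Write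 $\Delta^N=\sum_ja_jb_j$ with $a_j\in A$, $b_j\in\mathfrak a$. Averaging over $H$ replaces the $a_j$ by elements of $B$ and leaves $\Delta^N$ and the $b_j$ unchanged. So $\Delta^N\in\mathfrak a$, that is, $\Delta^NeA\subseteq K$. $\square$

## 9. Squeezing a chain between $eP(\Delta^{N_2}F_\lambda)$ and $eF_\mu$

We complete the inductive step of Theorem 3. Let $M_1\subseteq M_2\subseteq\cdots$ be submodules of $F_\lambda$, with $\lambda$ as normalized in Section 6.

**Step 1: pass to $B$-modules.** As with $RM_i$ in Section 4, we first let a commutative noetherian ring act. Put $N_i=P(M_i)\subseteq F_\mu$ and $K_i=BN_i\subseteq A$. Since $A$ is a noetherian $B$-module, $K_i=K$ for all $i\ge i_0$. The module $K$ is stable under $L_f^\mu$, because $L_f^\mu(bv)=X_f(b)v+bL_f^\mu(v)$, $X_f(B)\subseteq B$, and $N_i$ is a submodule. So Lemma 7 applies to $K$; take $e$ and $N$ from it.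

**Step 2: bound the chain $(N_i)$ from below.** By (5), $\Theta K=\Theta B\,P(M_i)\subseteq M_i$ for $i\ge i_0$, hence
$$P(\Theta K)\subseteq N_i\subseteq K\qquad(i\ge i_0).$$
Put $N_2=N+N_1$. As $\Delta^{N_1}/\Theta\in B$ commutes with $e$,
$$\Delta^{N_2}eA=\Theta\Delta^N\cdot\tfrac{\Delta^{N_1}}{\Theta}eA\subseteq\Theta\Delta^NeA\subseteq\Theta K.$$
As $N_2$ is even, $\Delta^{N_2}$ is $G$-invariant and $\Delta^{N_2}eA=e\Delta^{N_2}A$. As $P$ commutes with $G$,
$$eP(\Delta^{N_2}F_\lambda)=P(e\Delta^{N_2}A)\subseteq N_i\subseteq K\subseteq eF_\mu\qquad(i\ge i_0).$$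
The two outer terms are $\mathfrak g$-submodules of $F_\mu$, since $e$ (on $F_\mu$) and $P$ are $\mathfrak g$-homomorphisms and $\Delta^{N_2}F_\lambda$ is a submodule by Proposition 4.

**Step 3: the gap is noetherian.** The quotient $eF_\mu/eP(\Delta^{N_2}F_\lambda)$ is a homomorphic image, via $e$, of $F_\mu/P(\Delta^{N_2}F_\lambda)$. The latter is an extension of $\operatorname{coker}P$, noetherian by Section 6, by $P(F_\lambda)/P(\Delta^{N_2}F_\lambda)$, a quotient of $F_\lambda/\Delta^{N_2}F_\lambda$, noetherian by Proposition 4. So the gap is noetherian and the chain $(N_i)$ stabilizes.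

**Step 4: return to $(M_i)$.** The chain $(M_i\cap\ker P)$ stabilizes because $\ker P$ is noetherian. By (1), applied with $U=\ker P$, the equalities $P(M_i)=P(M_{i+1})$ and $M_i\cap\ker P=M_{i+1}\cap\ker P$ imply $M_i=M_{i+1}$. So $(M_i)$ stabilizes. This proves Theorem 3, and with it Theorem 2. $\blacksquare$

## 10. Lie algebras between $uR\partial$ and $R\partial$, enveloping algebras, and Virasoro

**Theorem 8.** Let $R=\mathbb C[x][s^{-1}]$ and let $\mathfrak k\subseteq R\partial$ be any Lie subalgebra containing $uR\partial$ for some $0\ne u\in R$ (for example $W$, $W_+$, $x^{k+1}\mathbb C[x]\partial$ for $k\ge-1$). Then: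

1. For all $n$ and $\lambda\in\mathbb C^n$, $F_\lambda=F_{\lambda_1}\otimes\cdots\otimes F_{\lambda_n}$ is a noetherian $\mathfrak k$-module. In particular $(R\partial)^{\otimes n}$, $\mathfrak k^{\otimes n}$, $S^n(\mathfrak k)$, $\Lambda^n(\mathfrak k)$ and, for every partition $\nu$ of $n$, the Schur functor $\mathbb S_\nu(\mathfrak k)$ are noetherian $\mathfrak k$-modules.
2. For each $n$, $U(\mathfrak k)_{\le n}$ is noetherian under the adjoint action. So for any ascending chain of two-sided ideals $J_i$ of $U(\mathfrak k)$ (or Poisson ideals of $S(\mathfrak k)$) and each $n$, the chain $J_i\cap U(\mathfrak k)_{\le n}$ (resp. $J_i\cap S^{\le n}(\mathfrak k)$) stabilizes.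
3. For the Virasoro algebra $\mathrm{Vir}$ (with $\mathrm{Vir}/\mathbb Cz=W$, $z$ central) and every $n$, $S^n(\mathrm{Vir})$ is a noetherian $\mathrm{Vir}$-module.

**Proof.** (1) We have $\mathfrak k\supseteq uR\partial\supseteq u^2R\partial$. By Theorem 3 with $h=u$, $F_\lambda$ is noetherian already over $u^2R\partial$; since $\mathfrak k$-submodules are $u^2R\partial$-submodules, it is noetherian over $\mathfrak k$. The module $\mathfrak k^{\otimes n}$ is a $\mathfrak k$-submodule of $(R\partial)^{\otimes n}=F_{(-1,\dots,-1)}$. In characteristic $0$, $S^n(\mathfrak k)$, $\Lambda^n(\mathfrak k)$ and $\mathbb S_\nu(\mathfrak k)$ are isomorphic to submodules of $\mathfrak k^{\otimes n}$, namely to the images of the corresponding Young symmetrizers, which commute with $\mathfrak k$.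

(2) By the Poincaré–Birkhoff–Witt theorem $U(\mathfrak k)_{\le n}/U(\mathfrak k)_{\le n-1}\cong S^n(\mathfrak k)$ as $\mathfrak k$-modules. So $U(\mathfrak k)_{\le n}$ is a finite iterated extension of noetherian modules. The same holds for $S^{\le n}(\mathfrak k)=\bigoplus_{j\le n}S^j(\mathfrak k)$. Two-sided ideals are stable under the adjoint action and Poisson ideals are $\mathfrak k$-stable, so their intersections with these modules are ascending chains of submodules.

(3) The element $z$ is central, so the submodules $z^kS^{n-k}(\mathrm{Vir})$, $0\le k\le n$, filter $S^n(\mathrm{Vir})$. Multiplication by $z^k$ is an injective homomorphism, so the successive quotients are $S^{n-k}(\mathrm{Vir})/zS^{n-k-1}(\mathrm{Vir})=S^{n-k}(W)$ (with $S^{-1}=0$). On them $\mathrm{Vir}$ acts through $W$, so they are noetherian by Theorem 2. $\square$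

## 11. Infinite length, the acting algebra, and fixed degree

Noetherian cannot be improved to finite length. For $n\ge2$, symmetrization identifies $S^n(W)$ with $\mathbb C[x_1^{\pm1},\dots,x_n^{\pm1}]^{S_n}$. Proposition 4 with $h=1$ shows that the subspaces $\prod_{i<j}(x_i-x_j)^{2N}\,\mathbb C[x_1^{\pm1},\dots,x_n^{\pm1}]^{S_n}$ are submodules. They strictly decrease with $N$, since $\prod_{i<j}(x_i-x_j)$ is not a unit. For $n\ge1$, the span in $S^n(W_+)$ of the monomials with all indices $\ge k$ is a $W_+$-submodule, because $e_j$ with $j\ge1$ only raises indices. These submodules strictly decrease in $k\ge1$: the monomial $e_k^n$ drops out at the next step.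

The acting algebra matters. For $n\ge1$, $S^n(W)$ is not noetherian over $W_+$: the spans of the monomials with all indices $\ge-k$ are $W_+$-submodules for the same reason, and they form a strictly increasing chain in $k$.

The degree must be fixed. $S(W_+)=\bigoplus_nS^n(W_+)$ is an infinite direct sum of nonzero submodules, so it is not noetherian as a representation of $W_+$.
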